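# Hollow quasi-Fatou components of quasiregular maps can be unbounded

## 1. Entire functions: hollow components are bounded

For a transcendental entire function on $\mathbb C$, a theorem of Baker says that all multiply-connected Fatou components are bounded, and hence wandering. Quasiregular maps are the natural substitute for holomorphic maps in $\mathbb R^d$, and "Dynamics of quasiregular maps" (https://www.math.stonybrook.edu/~waterman/AMSSec/Nicks.pdf) states the corresponding conjecture: if $f$ is a quasiregular map of transcendental type, then all hollow quasi-Fatou components are bounded (and hence wandering). We first fix the words, then prove the statement for entire functions, and then look at what the proof loses when holomorphy goes.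

### 1.1 Quasiregular maps, the Julia set, hollow domains

Throughout, $d\ge2$.

**Definition (quasiregular map).** A continuous map $f:\mathbb R^d\to\mathbb R^d$ is quasiregular (qr) if $f\in W^1_{d,\mathrm{loc}}(\mathbb R^d)$ and there is $K_O\ge1$ with $\|Df(x)\|^d\le K_OJ_f(x)$ for almost every $x$. In the plane, "$K$-qr" means $\|Df\|^2\le KJ_f$ a.e.

In the plane, $\|Df\|=|\partial f|+|\bar\partial f|$ and $J_f=|\partial f|^2-|\bar\partial f|^2$, so where $J_f>0$ the condition says $\frac{|\partial f|+|\bar\partial f|}{|\partial f|-|\bar\partial f|}\le K$. We call this quotient the dilatation. The $1$-qr maps are the entire functions. A second example, which will be the hero of these notes, is $u\mapsto u|u|^{K-1}$: its radial stretching is $K|u|^{K-1}$ and its tangential stretching is $|u|^{K-1}$, so $\|D\|^2=K^2|u|^{2K-2}=K\cdot J$, and the map is $K$-qr.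

We use three textbook facts: non-constant qr maps are open (Reshetnyak); in the plane the composition of a $K_1$-qr and a $K_2$-qr map is $K_1K_2$-qr; iterates of qr maps are qr. Openness has a consequence that we use constantly. If $f$ is non-constant and $D$ is bounded and open, then $f(D)$ is open and bounded, $\overline{f(D)}=f(\overline D)$, and so $\partial f(D)\subset f(\partial D)$. In particular $|f|$ attains its maximum over $\overline D$ on $\partial D$.

**Definition (transcendental type).** A qr map $f$ is of transcendental type if $\lim_{x\to\infty}f(x)$ does not exist in $\mathbb R^d\cup\{\infty\}$.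

For an entire function this means exactly that it is not a polynomial. A map of transcendental type is non-constant.

**Definition (capacity zero).** A compact set $C\subset\mathbb R^d$ has conformal capacity zero if for a bounded open set $G\supset C$ the infimum of $\int_G|\nabla\varphi|^d$ over all $\varphi\in C_c^\infty(G)$ with $\varphi\ge1$ on $C$ is $0$ (the choice of $G$ does not matter). A closed set $C$, possibly unbounded, has $\operatorname{cap}C=0$ if every compact subset of $C$ has conformal capacity zero.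

For example a point has capacity zero: $\varphi_r(x)=\min\{1,\log(1/|x|)/\log(1/r)\}$ on the unit ball has $\int|\nabla\varphi_r|^d=\omega_{d-1}(\log\frac1r)^{1-d}\to0$ as $r\to0$, where $\omega_{d-1}$ is the area of $S^{d-1}$ (smooth $\varphi_r$ slightly). Countable unions of sets of capacity zero have capacity zero; a closed ball of positive radius has positive capacity.

**Definition (Julia set and quasi-Fatou set).** For $f$ qr of transcendental type,
$$J(f)=\Big\{x\in\mathbb R^d:\operatorname{cap}\Big(\mathbb R^d\setminus\bigcup_{k\ge1}f^k(V)\Big)=0\ \text{ for every neighbourhood } V \text{ of } x\Big\},$$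
and $\mathcal{QF}(f)=\mathbb R^d\setminus J(f)$. No normality is assumed on $\mathcal{QF}(f)$. A component $U$ of $\mathcal{QF}(f)$ is wandering if $f^m(U)$ and $f^n(U)$ lie in different components of $\mathcal{QF}(f)$ whenever $m\ne n$.

It is enough to test open neighbourhoods $V$, because a smaller $V$ leaves a larger complement.

**Definition (full, hollow).** A domain $U\subset\mathbb R^d$ is full if its complement has no bounded components; otherwise it is hollow.

In the plane an annulus is hollow. In $\mathbb R^3$ the shell $\{1<|x|<2\}$ is hollow although it is simply connected; this is why one speaks of holes and not of the fundamental group.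

**Lemma 1.** Let $f$ be a qr map of transcendental type.
(a) $\mathcal{QF}(f)$ is open and $f(\mathcal{QF}(f))\subset\mathcal{QF}(f)$.
(b) $f(J(f))\subset J(f)$.
(c) If $W$ is open, $f(W)\subset W$, and $\mathbb R^d\setminus W$ contains a closed ball of positive radius, then $W\subset\mathcal{QF}(f)$.

*Proof.* (a) A neighbourhood of $x$ is a neighbourhood of all points near $x$, so $\mathcal{QF}(f)$ is open. If $V\ni x$ is open and the complement of $\bigcup_{k\ge1}f^k(V)$ has positive capacity, then $f(V)$ is an open neighbourhood of $f(x)$ whose forward images $f^k(f(V))$, $k\ge 1$, lie in $\bigcup_{k\ge1}f^k(V)$. So $f(x)\in\mathcal{QF}(f)$.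

(b) We show that $f(x)\in\mathcal{QF}(f)$ implies $x\in\mathcal{QF}(f)$. Let $V\ni f(x)$ be open such that $C=\mathbb R^d\setminus\bigcup_{k\ge1}f^k(V)$ has positive capacity, and put $B_r=B(f(x),r)$. Since $C\subset\{f(x)\}\cup\bigcup_n(C\setminus B_{1/n})$, and since points and countable unions of sets of capacity zero have capacity zero, $C\setminus B_r$ has positive capacity for some small $r$. The neighbourhood $f^{-1}(V\cap B_r)$ of $x$ has all its forward images in $B_r\cup\bigcup_{k\ge1}f^k(V)$, which misses $C\setminus B_r$. So $x\in\mathcal{QF}(f)$.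

(c) For $x\in W$ use the neighbourhood $W$: all $f^k(W)$ lie in $W$ and miss the ball. $\square$

A case by hand: let $f(z)=\frac12\sin z$. For $|z|\le1$ we have $|f(z)|\le\frac12\sinh1<1$, and $|f|\le\frac12$ on $\mathbb R$. Let $W$ be the component of $\{|f|<1\}$ that contains $\mathbb R$; it contains the closed unit disc $\{|z|\le 1\}$ too. Then $f(W)\subset\{|z|<1\}\subset W$. All forward images of $W$ lie in the unit disc, so $W\subset\mathcal{QF}(f)$. Thus there is an unbounded quasi-Fatou component. Proposition 5 below says that it has no holes.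

### 1.2 Facts for the plane

* (F1) (Bergweiler–Nicks, *Foundations for an iteration theory of entire quasiregular maps*, Israel J. Math. 201 (2014), 147–184.) $J(f)$ is infinite for $f$ qr of transcendental type.
* (F2) (Bergweiler–Drasin–Fletcher, *The fast escaping set for quasiregular mappings*, Anal. Math. Phys. 4 (2014), 83–98.) Write $M(r,f)=\max_{|x|=r}|f(x)|$ and let $M^k$ be the $k$-th iterate of $r\mapsto M(r,f)$. For $f$ qr of transcendental type and all large $R$, the set $A(f)=\{x:\exists L\in\mathbb N\ \forall k\in\mathbb N:\ |f^{k+L}(x)|\ge M^k(R)\}$ is non-empty and independent of $R$, and all its components are unbounded.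
* (F3) is a distortion estimate and comes in Section 2.
* (F4) For distinct $w_1,w_2\in\mathbb C$ the hyperbolic density (curvature $-1$) of $\Omega=\mathbb C\setminus\{w_1,w_2\}$ is $\ge c_0/(|z|\log|z|)$ for $|z|\ge R_1$, with some $c_0>0$ and $R_1\ge e^e$. Consequently $\lambda(z)=\log\log\max(|z|,R_1)$ satisfies
$$|\lambda(z)-\lambda(w)|\le\tfrac1{c_0}\,d_\Omega(z,w),\tag{1}$$
because $\lambda$ is constant on $|z|\le R_1$ and has gradient of length $1/(|z|\log|z|)$ on $|z|>R_1$; integrate along paths.
* (F5) A compact set of capacity zero in $\mathbb C$ is totally disconnected. Consequently a closed set $C\subset\mathbb C$ of capacity zero contains no closed, unbounded, connected set $X$. To see this we use boundary bumping: in a continuum, the closure of every component of a non-empty proper open subset $O$ meets the complement of $O$. Apply it to the continuum $X\cup\{\infty\}$ and $O=X\cap B(x,1)$ with $x\in X$. The closure of the component of $O$ containing $x$ is then a continuum in $X\cap\overline B(x,1)$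 that contains $x$ and a point of $\partial B(x,1)$, so it is a non-degenerate continuum in $C$, which is impossible.

### 1.3 A curve around a hole

The next three lemmas are stated for quasiregular maps, because nothing in their proofs is holomorphic. In all three, $f$ is a qr map of transcendental type on $\mathbb C$ and $U$ is a hollow component of $\mathcal{QF}(f)$.

**Lemma 2.** There is a Jordan curve $\gamma\subset U$ whose interior $D$ meets $J(f)$.

*Proof.* Let $E$ be a bounded component of $\mathbb C\setminus U$ and let $X=(\mathbb C\setminus U)\cup\{\infty\}$, a compact subset of the sphere.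

First, $E$ is a component of $X$. Let $E'\supset E$ be the component of $X$ containing $E$. If $\infty\notin E'$, then $E'$ is a connected subset of $\mathbb C\setminus U$, so $E'=E$. If $\infty\in E'$, take a component of $E'\setminus\{\infty\}$ that meets $E$. By boundary bumping its closure contains $\infty$, so it is unbounded; but it is connected, lies in $\mathbb C\setminus U$ and meets $E$, so it lies in the bounded set $E$, a contradiction.

In a compact space components are intersections of open-closed sets, so there is an open-closed subset $X_1$ of $X$ with $E\subset X_1$, $\infty\notin X_1$. Then $X_1$ is a compact plane set with component $E$, and $E$ has positive distance $2\varepsilon_0$ from $X\cap\mathbb C\setminus X_1$ (take any $\varepsilon_0>0$ if this set is empty). Zoretti's theorem gives a Jordan curve $\gamma$ that encloses $E$, is disjoint from $X_1$, and stays within distance $\varepsilon_0$ of $E$. Hence $\gamma\cap X=\emptyset$, that is, $\gamma\subset U$, and the interior $D$ of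 $\gamma$ contains $E$.

Finally $\emptyset\ne\partial E\subset\partial U\subset J(f)$. The set $\partial E$ is non-empty because $E$ is compact and non-empty. If a point of $E$ has a disc about it disjoint from $U$, this disc is a connected subset of $\mathbb C\setminus U$ meeting $E$, so it lies in $E$ and the point is interior to $E$; this gives $\partial E\subset\partial U$. And $\partial U\subset J(f)$ as $U$ is a component of the open set $\mathcal{QF}(f)$. Since $\partial E\subset E\subset D$, $D$ meets $J(f)$. $\square$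

Fix $\gamma$ and $D$ and put
$$M_k=\max_\gamma|f^k|,\qquad m_k=\min_\gamma|f^k|.$$
By openness, $f^k(D)$ is open and bounded, $\partial f^k(D)\subset f^k(\gamma)$ and $M_k=\max_{\overline D}|f^k|$.

**Lemma 3.** For every $R$ for which (F2) holds there is $L\in\mathbb N$ with $M_{k+L}\ge M^k(R)$ for all $k\in\mathbb N$.

*Proof.* As $D$ is a neighbourhood of a point of $J(f)$, the closed set $\mathbb C\setminus\bigcup_{k\ge1}f^k(D)$ has capacity zero. If it contained a component of $A(f)$, it would contain its closure, a closed unbounded connected set, against (F5). So some $f^m(D)$ meets $A(f)$. If $f^m(x)\in A(f)$ then $x\in A(f)$ (replace $L$ by $L+m$). Hence there is $x\in D\cap A(f)$, and $M_{k+L}\ge|f^{k+L}(x)|\ge M^k(R)$ for a suitable $L$ and all $k$. $\square$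

**Lemma 4.** Suppose in addition that $U$ is unbounded and $m_k\to\infty$. Then $f(U)\subset U$, and for all large $l$
$$M_{l+1}\ge M(m_l,f).\tag{2}$$

*Proof.* **The images of $D$ swallow large discs.** By Lemma 1(b), each $f^{k_0}(D)$ is a neighbourhood of a point of $J(f)$. So $\bigcup_{k>k_0}f^k(D)$ is $\mathbb C$ minus a set of capacity zero, and therefore meets $B(0,1)$. Hence $f^k(D)$ meets $B(0,1)$ for infinitely many $k$. Choose such a $k$ with $m_l>1+|f(0)|$ for all $l\ge k$. The disc $B(0,m_k)$ is connected, meets $f^k(D)$, and does not meet $\partial f^k(D)\subset f^k(\gamma)$; so $B(0,m_k)\subset f^k(D)$. Then $f(0)\in f^{k+1}(D)$ and $|f(0)|<m_{k+1}$, so $f^{k+1}(D)$ meets $B(0,m_{k+1})$ and by the same argument contains it. Inductively $B(0,m_l)\subset f^l(D)$ for all $l\ge k$.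

**Invariance.** For large $l$, $U$ meets $B(0,m_l)\subset f^l(D)$. As $U$ is connected and unbounded while $f^l(D)$ is bounded, $U$ meets $\partial f^l(D)\subset f^l(\gamma)\subset f^l(U)$. By Lemma 1(a), $f^l(U)$ is a connected subset of $\mathcal{QF}(f)$, so $f^l(U)\subset U$ for all large $l$. Then $f^{l+1}(U)\subset f(U)\cap U$, so the connected set $f(U)\subset\mathcal{QF}(f)$ meets $U$, and $f(U)\subset U$.

**Growth.** $M_{l+1}=\max_{\overline D}|f^{l+1}|=\sup_{f^l(D)}|f|\ge\sup_{B(0,m_l)}|f|=M(m_l,f)$. $\square$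

### 1.4 The entire case

**Proposition 5.** Let $f$ be a transcendental entire function. Then every hollow component of $\mathcal{QF}(f)$ is bounded.

*Proof.* Suppose $U$ is hollow and unbounded; take $\gamma,D$ from Lemma 2. We have $\log M(r,f)/\log r\to\infty$: if $\log M(r_n,f)\le C\log r_n$ along some $r_n\to\infty$, Cauchy's estimates show that the Taylor coefficients of index $>C$ vanish, and $f$ is a polynomial. So we can choose $R>1$ with $M(r,f)\ge r^2$ for $r\ge R$ and such that (F2) holds. Then $M^k(R)\ge R^{2^k}$, and Lemma 3 gives $M_k\to\infty$.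

**The minimum follows the maximum.** Choose distinct $w_1,w_2\in J(f)$ (F1) and $\Omega$, $\lambda$ as in (F4). All $f^k$ map $U$ into $\mathcal{QF}(f)\subset\Omega$. By Schwarz–Pick, $d_\Omega(f^k(x),f^k(y))\le d_U(x,y)$. With (1), for every compact $Y\subset U$ there is $C_Y$ with
$$|\lambda(f^k(x))-\lambda(f^k(y))|\le C_Y\qquad(x,y\in Y,\ k\ge1).$$
With $Y=\gamma$: since $M_k\to\infty$, also $m_k\to\infty$. So Lemma 4 applies.

**Contradiction.** Use the same estimate with $Y=\gamma\cup f(\gamma)$, a compact subset of $U$ because $f(U)\subset U$. Since $M_{l+1}=\max_{f(\gamma)}|f^l|$ and $m_l=\min_\gamma|f^l|$, for large $l$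
$$\log\log M(m_l,f)\le\log\log M_{l+1}\le\log\log m_l+C_Y ,$$
that is, $\log M(m_l,f)\le e^{C_Y}\log m_l$. As $m_l\to\infty$, this contradicts $\log M(r,f)/\log r\to\infty$. $\square$

Holomorphy entered twice: in Schwarz–Pick and in the growth $\log M(r,f)/\log r\to\infty$. What happens to these two for a $K$-qr map?

## 2. What quasiregularity costs: a factor $K^k$ against a power $p^k$

The $k$-th iterate of a $K$-qr map is only $K^k$-qr, so the constant $C_Y$ above becomes $C_YK^k$. On the other side, if $\log\log M(r)\ge p'\log\log r$ for large $r$, then $\log\log M_k$ grows at least like $(p')^k$. If $p'>K$, growth beats distortion and the proof survives. If growth is slower, the proof gives nothing, and this is not an accident of the proof. Here are the results.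

**Theorem A.** For every $d\ge2$ there is a quasiregular map $f:\mathbb R^d\to\mathbb R^d$ of transcendental type with a quasi-Fatou component $U$ that is hollow and unbounded. Moreover $f(U)\subset U$, so $U$ is not wandering.

**Theorem B** ($d=2$). Let $K>1$.
(a) For every $p\in(1,K)$ there is a $K$-qr map $f$ of transcendental type with an unbounded hollow quasi-Fatou component $U$, $f(U)\subset U$, and $\liminf_{r\to\infty}\frac{\log\log M(r,f)}{\log\log r}=p$.
(b) If $f$ is $K$-qr of transcendental type and $\liminf_{r\to\infty}\frac{\log\log M(r,f)}{\log\log r}>K$, then all hollow quasi-Fatou components of $f$ are bounded.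

So the conjecture is false in every dimension $d\ge 2$. The borderline case $\liminf=K$ is not settled here. Part (b) is what remains of Section 1, and we do it now. It uses (F1)–(F5). Theorems A and B(a) use textbook facts only.

* (F3) If $F:\mathbb D\to\mathbb D$ is non-constant and $K'$-qr, then for the hyperbolic distance $\varrho$ (curvature $-1$)
$$\varrho(F(x),F(y))\le K'(\varrho(x,y)+2\log4)+2\log2.\tag{3}$$

*Proof of* (F3). By Stoilow factorization $F=G\circ\varphi$ with $\varphi:\mathbb D\to\mathbb D$ $K'$-quasiconformal and $G:\mathbb D\to\mathbb D$ holomorphic. By Schwarz–Pick it suffices to treat $\varphi$. Let $x\ne y$, $\varrho=\varrho(x,y)$, $\varrho'=\varrho(\varphi(x),\varphi(y))$, and let $\mathfrak m(r)$ be the modulus of the Grötzsch ring. By Lehto–Virtanen (*Quasiconformal Mappings in the Plane*, Ch. II.3), $\mathfrak m(\tanh\frac{\varrho'}2)\ge\frac1{K'}\mathfrak m(\tanh\frac\varrho2)$. Since $\mathfrak m(r)\,\mathfrak m(\sqrt{1-r^2})=\pi^2/4$ and $1-\tanh^2=1/\cosh^2$, this becomes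
$$\mathfrak m\big(1/\cosh\tfrac{\varrho'}2\big)\le K'\,\mathfrak m\big(1/\cosh\tfrac\varrho2\big).$$
With $\log\frac1r<\mathfrak m(r)<\log\frac4r$ we get $\log\cosh\frac{\varrho'}2\le K'(\log4+\log\cosh\frac\varrho2)$. Now $\frac s2-\log2\le\log\cosh\frac s2\le\frac s2$ for $s\ge 0$ gives $\frac{\varrho'}2-\log2\le K'(\log4+\frac\varrho2)$, which is (3). $\square$

*Proof of Theorem B(b).* Suppose $U$ is an unbounded hollow component. Choose $p'$ with $K<p'<\liminf_{r\to\infty}\frac{\log\log M(r,f)}{\log\log r}$, and $R>e^e$ such that $M(r,f)\ge\exp((\log r)^{p'})$ for $r\ge R$ and (F2) holds for $R$. Then $M(r,f)\ge r$ for $r\ge R$, so iterates stay in $[R,\infty)$ and $\log\log M^k(R)\ge(p')^k\log\log R$. Take $\gamma,D,M_k,m_k$ from Section 1.3.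

**Step 1: the maximum is huge.** By Lemma 3, $\log\log M_k\ge c(p')^k$ for all large $k$, with $c=(p')^{-L}\log\log R>0$.

**Step 2: distortion.** This replaces Schwarz–Pick. Let $w_1,w_2\in J(f)$ be distinct and $\Omega,\lambda$ as in (F4). We have $f^k(U)\subset\mathcal{QF}(f)\subset\Omega$, and $f^k$ is $K^k$-qr. Let $\pi_U:\mathbb D\to U$ and $\pi_\Omega:\mathbb D\to\Omega$ be universal covers, and let $F:\mathbb D\to\mathbb D$ be a lift, $\pi_\Omega\circ F=f^k\circ\pi_U$. It is non-constant and $K^k$-qr, as the covers are locally conformal. Choosing lifts of $x,y\in U$ at distance $d_U(x,y)$ and applying (3), we get $d_\Omega(f^k(x),f^k(y))\le K^k(d_U(x,y)+2\log4)+2\log2$. With (1), for every compact $Y\subset U$ there is $C_Y$ with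
$$|\lambda(f^k(x))-\lambda(f^k(y))|\le C_YK^k\qquad(x,y\in Y,\ k\ge1).\tag{4}$$

**Step 3: the minimum is huge.** By (4) with $Y=\gamma$ and Step 1, $\lambda$ at a point of $f^k(\gamma)$ of modulus $m_k$ is at least $c(p')^k-C_\gamma K^k\ge\frac c2(p')^k$ for large $k$, because $p'>K$. So $m_k\to\infty$ and $\log\log m_k\ge\frac c2(p')^k$ for large $k$. Lemma 4 applies: $f(U)\subset U$ and (2) holds.

**Step 4: contradiction.** Apply (4) with $Y=\gamma\cup f(\gamma)\subset U$. As $M_{l+1}=\max_{f(\gamma)}|f^l|$ and $m_l=\min_\gamma|f^l|$, for large $l$ we have $\log\log M_{l+1}-\log\log m_l\le C_YK^l$. By (2), $\log\log M_{l+1}\ge\log\log M(m_l,f)\ge p'\log\log m_l$. Hence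
$$(p'-1)\tfrac c2(p')^l\le(p'-1)\log\log m_l\le C_YK^l$$
for all large $l$, which contradicts $p'>K$. $\square$

## 3. A chain of shells joined by channels

We now build examples, in the plane and then in $\mathbb R^d$. Both have the same shape. There are radii $a_1<a_2<\cdots$ tending to $\infty$ very fast. On most of the shell between $|x|=a_j$ and $|x|=a_{j+1}$ the map $f$ looks like a power map, and it sends this shell $V_j$ into the next one, $V_{j+1}$. Around $|x|=a_j$ there is a thin closed shell $S_j$ in which the exponent of the power increases; there $f$ has zeros, so $S_j$ cannot belong to an invariant set that misses $0$. Through each $S_j$ we leave a channel $G_j$ open, from $V_{j-1}$ to $V_j$. The set $W=\bigcup(V_j\cup G_j)$ is connected and unbounded, and the rest of each $S_j$ is a hole. Everything hinges on $f(W)\subset W$. The next two lemmas say that this is enough.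

**Lemma 6.** Let $f$ be a qr map of transcendental type with $J(f)\ne\emptyset$. Let $W\subset\mathbb R^d$ be open, connected and unbounded with $f(W)\subset W$. Suppose all components of $\mathbb R^d\setminus W$ are bounded and $\mathbb R^d\setminus W$ contains a closed ball of positive radius. Then $W$ lies in a component $U$ of $\mathcal{QF}(f)$ which is unbounded and hollow, and $f(U)\subset U$.

*Proof.* By Lemma 1(c), $W\subset\mathcal{QF}(f)$. Let $U$ be the component containing $W$; it is unbounded. The set $\mathbb R^d\setminus U\supset J(f)$ is non-empty, and each of its components is a connected subset of $\mathbb R^d\setminus W$, hence bounded. So $U$ is hollow. By Lemma 1(a), $f(U)$ is a connected subset of $\mathcal{QF}(f)$; it meets $U$ since $f(W)\subset W\subset U$. So $f(U)\subset U$. $\square$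

By (F1) the hypothesis $J(f)\ne\emptyset$ is automatic, but for our maps we can check it by hand.

**Lemma 7.** Let $f$ be a non-constant qr map with $f(0)=0$. Suppose that for $j\ge j_1$ there are $0<r_j<R_j$ with $R_j\to\infty$, and maps $\gamma_j:B(0,R_j)\to\overline B(0,r_j)$, Lipschitz with constant $\le\frac12$, such that $f\circ\gamma_j=\mathrm{id}$ and $|f(x)|>r_{j+1}$ for $|x|=R_j$. Then there is a point each of whose neighbourhoods $V$ satisfies $\bigcup_{k\ge1}f^k(V)=\mathbb R^d$. In particular $J(f)\ne\emptyset$ if $f$ is of transcendental type.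

*Proof.* Let $j\ge j_1$. As $\gamma_j$ maps $\overline B(0,r_j)\subset B(0,R_j)$ into itself, the contraction $\gamma_j$ has a fixed point $p_j$ there. Let $V$ be a neighbourhood of $p_j$. The sets $\gamma_j^k(B(0,R_j))$ contain $p_j$ and their diameters tend to $0$, so $\gamma_j^k(B(0,R_j))\subset V$ for some $k\ge 1$, whence $f^k(V)\supset B(0,R_j)$.

Next we climb from level $j$ to level $j+1$. The set $f(B(0,R_j))$ is open and contains $0=f(0)$, and its boundary lies in $f(\partial B(0,R_j))$, which does not meet the connected set $\overline B(0,r_{j+1})$. Hence $f(B(0,R_j))\supset\overline B(0,r_{j+1})\supset\gamma_{j+1}(B(0,R_{j+1}))$, and $f^2(B(0,R_j))\supset B(0,R_{j+1})$. Inductively $\bigcup_{k\ge1}f^k(V)=\mathbb R^d$, with complement of capacity zero. $\square$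

We also need one gluing principle.

**Lemma 8.** A continuous map that is locally Lipschitz on each set of a locally finite closed cover is locally Lipschitz.

*Proof.* Near a given point only finitely many sets $A_1,\dots,A_r$ of the cover matter, with a common Lipschitz constant $C$. On a short segment $[y,z]$ start in some $A_i\ni y$ and pass to the last point of the segment in $A_i$. If this is not $z$, the points just after it lie in the other sets, so by closedness it lies in another $A_{i'}$, and one continues from there with $A_{i'}$. No set is used twice, so after at most $r$ steps one arrives at $z$, with total increment at most $C|y-z|$. $\square$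

## 4. The plane: a crossing that contracts like $u|u|^{K-1}$

We prove Theorem B(a). Fix $K>1$ and $p\in(1,K)$. Let
$$n_j=\lceil\exp(p^{\,j+q})\rceil,\qquad m_j=n_{j+1}-n_j,\qquad \nu_j=n_j/m_j .$$
The integer $q$ is large. It will be fixed after a number $\delta=\delta(K)$ below, and "for $q$ large" always means a condition that then holds for all $j\ge1$. In particular $m_j\ge n_j\ge10$ and $m_j\ge100$, so $\nu_j\in(0,1]$.

### 4.1 Gluing powers, without any crossing device

**Step 1: a map that changes $v^{n}$ into $v^{n+m}$.** Write $n=n_j$, $m=m_j$, and let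
$$h_j^\circ(v)=\tfrac13v^n(2+\chi_-v^m)\ \ (|v|\le e),\qquad h_j^\circ(v)=\tfrac13v^{n+m}(1+2\chi_+v^{-m})\ \ (|v|\ge e),$$
where $\chi_\pm$ are piecewise linear in $\log|v|$: $\chi_-=0$ for $\log|v|\le-2$ and $\chi_-=1$ for $\log|v|\ge-1$; $\chi_+=1$ for $\log|v|\le1$ and $\chi_+=0$ for $\log|v|\ge2$. So $h_j^\circ=\frac13(2v^n+v^{n+m})$ in the middle range $-1\le\log|v|\le1$, $h_j^\circ=\frac23v^n$ for $|v|\le e^{-2}$ and $h_j^\circ=\frac13v^{n+m}$ for $|v|\ge e^2$.

**Step 2: the cut-offs cost almost nothing.** Put $\zeta=\log v$ (local branch); then $|\partial\chi_\pm|=|\bar\partial\chi_\pm|=\frac12$ in $\zeta$ where $\chi_\pm$ are not constant.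

For $-2\le\operatorname{Re}\zeta\le-1$, $\log h_j^\circ=n\zeta+\eta+\mathrm{const}$ with $\eta=\log(1+\frac12\chi_-e^{m\zeta})$. As $|e^{m\zeta}|\le e^{-m}$, the argument of the logarithm has modulus $\ge\frac12$, so $|\bar\partial\eta|\le\frac12e^{-m}$ and $|\partial\eta|\le(m+\frac12)e^{-m}$.

For $1\le\operatorname{Re}\zeta\le2$, $\log h_j^\circ=(n+m)\zeta+\eta+\mathrm{const}$ with $\eta=\log(1+2\chi_+e^{-m\zeta})$. Again the argument of the logarithm has modulus $\ge\frac12$, so $|\bar\partial\eta|\le2e^{-m}$ and $|\partial\eta|\le4(m+\frac12)e^{-m}$.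

In both cases $|\bar\partial h_j^\circ/\partial h_j^\circ|$ is at most $\frac{2e^{-m}}{1-4(m+1/2)e^{-m}}$. So for $q$ large the dilatation is $\le K$. Elsewhere $h_j^\circ$ is holomorphic and non-constant.

**Step 3: assembling the levels.** Let $a_1=1$, $b_1=e^{10n_1}$, $b_{j+1}=\frac12b_j^{n_{j+1}}$, $a_{j+1}=a_jb_j$. Inductively $b_j\ge e^{10n_j}$, as $\frac12e^{10n_jn_{j+1}}\ge e^{10n_{j+1}}$. For $a_je^2\le|x|\le a_{j+1}e^{-2}$ we have $n_j+m_j=n_{j+1}$ and
$$a_{j+1}h_j^\circ(x/a_j)=\tfrac{a_{j+1}}3(x/a_j)^{n_{j+1}}=\tfrac23a_{j+2}(x/a_{j+1})^{n_{j+1}}=a_{j+2}h_{j+1}^\circ(x/a_{j+1}).\tag{5}$$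
The circle $|x|=\sqrt{a_ja_{j+1}}$ lies inside this annulus, because $b_j\ge e^{10}$. So $f^\circ=a_{j+1}h_j^\circ(\cdot/a_j)$ on $\sqrt{a_{j-1}a_j}\le|x|\le\sqrt{a_ja_{j+1}}$ (for $j=1$: on $|x|\le\sqrt{a_1a_2}$) defines a $K$-qr map: it is locally Lipschitz by Lemma 8 and satisfies the dilatation condition a.e.

### 4.2 Why a conformal crossing fails

Near $|x|=a_j$ we write
$$x=a_je^{u/m_j},\qquad|\operatorname{Im}u|\le\pi m_j,$$
and call $u$ the coordinate at level $j$. For $-1\le\operatorname{Re}u\le3$ we have $f^\circ(x)=a_{j+1}F_{\nu_j}(u)$ with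
$$F_\nu(u)=\tfrac13e^{\nu u}(2+e^u).$$
So $f^\circ(a_j)=a_{j+1}$, and zeros sit at $u_0=\log2+i\pi$. Near $u=0$ write $F_\nu=e^E$,
$$E(u)=\nu u+\log\tfrac{2+e^u}3\quad(|u|\le1),\qquad\alpha=E'(0)=\nu+\tfrac13\in[\tfrac13,\tfrac43].$$
For $|u|\le\frac12$ we have $\operatorname{Re}e^u>0$, so $|2+e^u|\ge2$ and $|E''(u)|=\left|\frac{2e^u}{(2+e^u)^2}\right|\le\frac12e^{1/2}<1$. Hence
$$|E(u)-\alpha u|\le\tfrac12|u|^2,\qquad|E'(u)-\alpha|\le|u|\qquad(|u|\le\tfrac12).\tag{6}$$

The obvious plan is to let the channel through level $j$ pass through $a_j$, so that channels are mapped to channels along $a_1\mapsto a_2\mapsto\cdots$. *With $f^\circ$ this is impossible: there is no open set $W$ with $a_j\in W$ for some $j$, $f^\circ(W)\subset W$ and $0\notin W$.* To see this, let $\Delta_j(g)$ be the set of points at level $j$ with $|u|<g$. A point $a_{j+1}e^\zeta$ with $|\zeta|$ small has coordinate $u'=m_{j+1}\zeta$ at level $j+1$. For $g\le\frac13$, (6) gives $|E(u)|\ge\frac12\alpha g$ on $|u|=g$, so the open set $E(\{|u|<g\})\ni0$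 contains $\{|\zeta|<\frac12\alpha g\}$, and
$$f^\circ(\Delta_j(g))\supset\Delta_{j+1}\big(\tfrac12\alpha m_{j+1}g\big)\supset\Delta_{j+1}\big(\tfrac16m_{j+1}g\big).$$
If $W\ni a_j$, then $W\supset\Delta_j(g)$ for some $g\in(0,\frac13]$. Since $m_{j+1}\ge100$, the radius more than doubles from level to level until it exceeds $\frac13$, and at the level after that, $W\supset\Delta_l(\frac1{18}m_l)\supset\Delta_l(4)$. As $|u_0|<4$, $W$ contains a zero of $f^\circ$, so $0\in f^\circ(W)\subset W$.

The width $g_j$ of the channel at its narrowest point is the whole trouble. A crossing map that is conformal at $u=0$ forces $g_{j+1}\ge\mathrm{const}\cdot m_{j+1}g_j$, an increase without end. Replace the crossing map by one that behaves like $u|u|^{K-1}$. Then the requirement becomes $g_{j+1}\ge\mathrm{const}\cdot m_{j+1}g_j^K$. With $g_j=e^{-s_j}$ and $\log m_{j+1}\approx p^{j+2+q}$ this reads, up to constants, $s_{j+1}\le Ks_j-p^{j+2+q}$, and $s_j=\Gamma p^{j+q}$ works as soon as $\Gamma(K-p)\ge p^2$. Such a $\Gamma>0$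 exists because $p<K$.

### 4.3 The map $f$

**Step 4: the modified crossing.** For $0<\delta\le\frac1{100}$ set
$$\tilde E(u)=\alpha u(|u|/\delta)^{K-1}\ (|u|\le\delta),\qquad\tilde E(u)=\alpha u+\tfrac{|u|-\delta}\delta(E(u)-\alpha u)\ (\delta\le|u|\le2\delta).$$
The definitions agree on $|u|=\delta$, and $\tilde E=E$ on $|u|=2\delta$. For $|u|\le\delta$ the radial stretching is $K$ times the tangential one, so the dilatation is $K$. For $\delta\le|u|\le2\delta$, as $|\partial|u||=|\bar\partial|u||=\frac12$, (6) gives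
$$|\bar\partial\tilde E|\le\tfrac1{2\delta}\cdot\tfrac{(2\delta)^2}2=\delta,\qquad|\partial\tilde E|\ge\tfrac13-2\delta-\delta ,$$
where $2\delta$ bounds $|E'-\alpha|$ and $\delta$ bounds the derivative of the cut-off times $|E-\alpha u|$. So the dilatation is at most $\frac{1/3-2\delta}{1/3-4\delta}$, which is $\le K$ if $\delta$ is small. Fix such a $\delta$; it depends on $K$ only.

**Step 5: definition of $f$.** Let $N_j=\{e^{u/m_j}:|u|\le2\delta\}$; the map $u\mapsto e^{u/m_j}$ is injective on $|\operatorname{Im} u|<\pi m_j$, and $N_j$ lies in the range where $h_j^\circ=\frac13(2v^n+v^{n+m})$. Put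
$$h_j(e^{u/m_j})=\exp\tilde E(u)\ \text{ on }N_j,\qquad h_j=h_j^\circ\ \text{ off }N_j .$$
For $|u|=2\delta$ both formulas give $\exp E(u)$. On $N_j$, $h_j$ is $\tilde E$ composed with conformal maps, so the dilatation is $\le K$. Thus $h_j$ is locally Lipschitz (Lemma 8), $J>0$ a.e., and $h_j$ is $K$-qr. Since $h_j=h_j^\circ$ for $|v|\le e^{-2}$ and $|v|\ge e^2$, (5) holds for $h_j$, and as in Step 3
$$f=a_{j+1}h_j(\cdot/a_j)\quad\text{on}\quad a_{j-1}e^2\le|x|\le a_{j+1}e^{-2}\qquad(j=1:\ |x|\le a_2e^{-2})$$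
is a well-defined $K$-qr map with $f(0)=0$.

**Step 6: transcendental type.** $f$ has zeros at $x=a_jv$ with $v^{m_j}=-2$; such $v$ is not in $N_j$, since $e^u\ne-2$ for $|u|\le2\delta$. These zeros tend to $\infty$, while $f(a_j)=a_{j+1}\to\infty$. So $f$ is of transcendental type.

### 4.4 The set $W$ in the plane

In the coordinate $u$ at level $j$ let $S_j=\{-1\le\operatorname{Re}u\le3\}$ and
$$G_j=\big\{-1\le\operatorname{Re}u\le3,\ \text{and}\ \big(|u|<g_j\ \text{or}\ |\operatorname{Im}u|<\tfrac14|\operatorname{Re}u|\big)\big\},\qquad g_j=\delta e^{-\Gamma p^{j+q}},\quad\Gamma=\tfrac{2p^2}{K-p}.$$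
Let $B_0=\{|x|\le a_1e^{-2}\}$, $V_0=\{a_1e^{-2}<|x|<a_1e^{-1/m_1}\}$, $V_j=\{a_je^{3/m_j}<|x|<a_{j+1}e^{-1/m_{j+1}}\}$ for $j\ge1$, and
$$W=V_0\cup\bigcup_{j\ge1}(G_j\cup V_j)=\mathbb C\setminus\Big(B_0\cup\bigcup_{j\ge1}(S_j\setminus G_j)\Big).$$
So $G_j$ is a double cone with its apex thickened by a tiny disc.

**Step 7: $W$ has the right shape.** On $G_j$ we have $|\operatorname{Im}u|<1<\pi m_j$, so $G_j$ is relatively open in the compact set $S_j$. The compact sets $S_j\setminus G_j$ form a locally finite family, so $W$ is open. $G_j$ is connected: it consists of two convex truncated cones and a disc meeting both. It contains the points $u=-1$ and $u=3$, which lie in the closures of $V_{j-1}$ and $V_j$. The annuli $V_j$ are connected. So $W$ is connected, and it is unbounded. The sets $B_0,S_1,S_2,\dots$ are separated by the annuli $V_j\subset W$, so each component of the complement lies in one of them and is bounded.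

Take $q$ so large that $3/m_j<\delta/12$ and $\frac43n_{j+2}\le\exp(2p^2p^{j+q})$ for all $j\ge1$; the latter is possible since $n_{j+2}\le2\exp(p^2p^{j+q})$.

### 4.5 $f(W)\subset W$ in the plane

We split $W$ into four regions.

**Step 8: $x\in V_j$ ($j\ge1$), $|x|\le a_je^2$.** With $v=x/a_j$, $|v|^{m_j}>e^3$, so $v\notin N_j$. If $|v|\le e$, then $|h_j(v)|\ge(e^3-2)/3>e$. If $|v|\ge e$, then $|h_j(v)|\ge\frac13|v|^{n_{j+1}}(1-2e^{-m_j})\ge\frac16e^{n_{j+1}}>e$. In both cases $|h_j(v)|\le\frac13(2|v|^{n_j}+|v|^{n_{j+1}})\le|v|^{n_{j+1}}\le e^{2n_{j+1}}<b_{j+1}e^{-1}$. So $a_{j+1}e<|f(x)|<a_{j+2}e^{-1}$ and $f(x)\in V_{j+1}$.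

**Step 9: $a_je^2\le|x|\le a_{j+1}e^{-2}$, $j\ge1$.** By (5),
$$|f(x)|=\tfrac{a_{j+1}}3(|x|/a_j)^{n_{j+1}}=\tfrac23a_{j+2}(|x|/a_{j+1})^{n_{j+1}}\tag{7}$$
lies between $a_{j+1}e^{2n_{j+1}}/3>a_{j+1}e$ and $\frac23a_{j+2}e^{-2n_{j+1}}<a_{j+2}e^{-1}$. So $f(x)\in V_{j+1}$.

**Step 10: $a_ke^{-2}\le|x|<a_ke^{-1/m_k}$, $x\in W$, $k\ge1$.** This covers $V_0$ and the rest of $V_{k-1}$. With $v=x/a_k$, $|v|^{m_k}<e^{-1}$ and $v\notin N_k$, so $|h_k(v)|\le(2+e^{-1})/3<e^{-1/5}$ and $|h_k(v)|\ge|v|^{n_k}(2-e^{-1})/3\ge e^{-2n_k}/3$. Since $a_{k+1}e^{-2n_k}/3=a_kb_ke^{-2n_k}/3>a_ke^3$ and $1/m_{k+1}<\frac15$, $f(x)\in V_k$.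

**Step 11: $x\in G_j$.** Write $f(x)=a_{j+1}e^{\zeta'}=a_{j+1}e^{u'/m_{j+1}}$.

*$|u|\le\delta$.* Take $\zeta'=\alpha u(|u|/\delta)^{K-1}$; here $|\zeta'|\le\frac43\delta$, so $u'=m_{j+1}\zeta'$ is the coordinate at level $j+1$. If $|u|<g_j$, then, as $\alpha m_{j+1}\le\frac43n_{j+2}$,
$$|u'|<m_{j+1}\alpha\,\delta^{1-K}g_j^K\le\exp(2p^2p^{j+q})\,\delta\,e^{-K\Gamma p^{j+q}}=\delta e^{-p\Gamma p^{j+q}}=g_{j+1},\tag{8}$$
because $2p^2=\Gamma(K-p)$. So $f(x)\in G_{j+1}$. Otherwise $|\operatorname{Im}u|<\frac14|\operatorname{Re}u|$. Since $u'$ is a positive multiple of $u$, $|\operatorname{Im}u'|<\frac14|\operatorname{Re}u'|$, and $f(x)\in G_{j+1}$ or $f(x)\notin S_{j+1}$.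

*$\delta\le|u|\le2\delta$.* Since $g_j<\delta$, $u$ is in the cone, so $|u|\le\frac54|\operatorname{Re}u|$ and $|\operatorname{Re}u|\ge\delta/2$. With $\zeta'=\tilde E(u)$ and $|\tilde E(u)-\alpha u|\le2\delta^2$, $|\operatorname{Re}\zeta'|\ge\alpha\frac\delta2-2\delta^2\ge\frac\delta6-2\delta^2\ge\frac\delta{12}>\frac3{m_{j+1}}$. So $f(x)\notin S_{j+1}$.

*$|u|\ge2\delta$.* Again $u$ is in the cone, and $|\operatorname{Re}u|\ge\delta$. Here $e^{\zeta'}=F_{\nu_j}(u)$; on the circle $|u|=2\delta$, where $x/a_j\in N_j$, this agrees with $\exp\tilde E(u)$. If $\operatorname{Re}u\le-\delta$: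
$$|e^{\zeta'}|\le\tfrac{2+e^{-\delta}}3=1-\tfrac{1-e^{-\delta}}3\le1-\tfrac\delta6\le e^{-\delta/6}.$$
If $r=\operatorname{Re}u\in[\delta,3]$: as $|\operatorname{Im}u|<\frac r4$,
$$\operatorname{Re}e^u\ge e^r\cos\tfrac r4\ge(1+r)\big(1-\tfrac{r^2}{32}\big)\ge1+r-\tfrac{12r}{32}\ge1+\tfrac r2,$$
so $|e^{\zeta'}|\ge\frac{3+r/2}3\ge1+\frac\delta6\ge e^{\delta/12}$. Since $\frac3{m_{j+1}}<\frac\delta{12}$, in both cases $f(x)\notin S_{j+1}$.

*Where $f(x)$ lands if it is not in $S_{j+1}$.* In all cases $e^{-3}\le|e^{\zeta'}|\le e^6$. Indeed for $|u|\le2\delta$, $|\zeta'|\le\frac83\delta+2\delta^2<1$. For $|u|\ge2\delta$, $|e^{\zeta'}|\le e^{3\nu_j}(2+e^3)/3\le e^6$. For the lower bound with $\operatorname{Re}u<0$: $|\operatorname{Im}u|<\frac14$ gives $\operatorname{Re}e^u>0$, so $|e^{\zeta'}|\ge\frac23e^{-\nu_j}\ge e^{-2}$; and for $\operatorname{Re}u>0$, $|e^{\zeta'}|\ge1$. So if $f(x)\notin S_{j+1}$, then $f(x)\in V_j\cup V_{j+1}$, because $b_j,b_{j+1}\ge e^{10}$.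

Hence $f(W)\subset W$.

### 4.6 $J(f)\ne\emptyset$ in the plane, and the component

**Step 12: inverse branches near the zeros.** We verify Lemma 7. For all $\nu\in[0,1]$ we have $F_\nu(u_0)=0$ and $|F_\nu'(u_0)|=|\frac13e^{\nu u_0}e^{u_0}|=\frac23 2^\nu\ge\frac23$. By compactness there is $s\in(0,\frac12]$ independent of $\nu$ with $|F_\nu'(u)-F_\nu'(u_0)|\le\frac13$ for $|u-u_0|\le s$. Then $|F_\nu(u)-F_\nu(\hat u)|\ge\frac13|u-\hat u|$ on $\overline B(u_0,s)$. So $F_\nu$ is injective there; its image of $B(u_0,s)$ contains $B(0,s/3)$, because it is open, contains $0$, and has its boundary in $F_\nu(\partial B(u_0,s))$; and the inverse $F_\nu^{-1}:B(0,s/3)\to B(u_0,s)$ is $3$-Lipschitz. Let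
$$\delta'=\min(s/3,e^{-2}),\quad R_j=\delta'a_{j+1},\quad r_j=a_je,\quad\gamma_j(y)=a_j\exp\big(F_{\nu_j}^{-1}(y/a_{j+1})/m_j\big)\ \ (|y|<R_j).$$
For $u\in B(u_0,s)$ we have $0<\operatorname{Re}u<2$, $|u|>2\delta$ and $|\operatorname{Im}u|<\pi m_j$. So $e^{u/m_j}\notin N_j$, $h_j(e^{u/m_j})=F_{\nu_j}(u)$, and thus $f\circ\gamma_j=\mathrm{id}$ and $|\gamma_j|\le a_je^{2/m_j}\le r_j$. The Lipschitz constant of $\gamma_j$ is at most $a_j\cdot e\cdot\frac1{m_j}\cdot\frac3{a_{j+1}}=\frac{3e}{m_jb_j}\le\frac12$. For large $j$, $\delta'b_j>e^2$. Then $R_j=\delta'b_ja_j>r_j$, and $|x|=R_j$ lies in $[a_je^2,a_{j+1}e^{-2}]$, so by (7) $|f(x)|=\frac{a_{j+1}}3(\delta'b_j)^{n_{j+1}}>a_{j+1}e=r_{j+1}$. Lemma 7 gives $J(f)\ne\emptyset$, and Lemma 6, with the ball $B_0$, gives the unbounded hollow component $U\supset W$ with $f(U)\subset U$.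

### 4.7 The growth of $f$

**Step 13: the sizes of $a_j$ and $b_j$.** Let $T_j=\log a_j$, $\beta_j=\log b_j$. From $\beta_{j+1}=n_{j+1}\beta_j-\log2$ we get $\log\beta_{j+1}=\log\beta_j+\log n_{j+1}+O(1/(n_{j+1}\beta_j))$, and $\log n_i=p^{i+q}+O(e^{-p^{i+q}})$. The errors are summable, so
$$\log\beta_j=\sum_{i=2}^jp^{i+q}+O(1)=\frac{p^{q+j+1}}{p-1}+O(1).$$
Since $T_{j+1}=T_j+\beta_j\sim\beta_j$, also $\log T_{j+1}=\frac{p^{q+j+1}}{p-1}+O(1)$; in particular $\log T_{j+1}/\log T_j\to p$.

**Step 14: the lower limit is $p$.** Let $\Lambda(t)=\log M(e^t,f)$, which is non-decreasing by the maximum principle; the quotient in question is $\log\Lambda(t)/\log t$. Let $j\ge 2$ be large.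

* For $T_j\le t\le2T_j$: since $f(a_j)=a_{j+1}$, $\Lambda(t)\ge T_{j+1}$, and $\log T_{j+1}/\log(2T_j)\to p$.
* For $2T_j\le t\le T_{j+1}-2$: by (7), $\Lambda(t)\ge n_{j+1}(t-T_j)-\log3\ge\frac12n_{j+1}t-2$. So $\log\Lambda(t)\ge p^{q+j+1}+\log t-O(1)\ge p\log t-O(1)$, using $(p-1)\log t\le(p-1)\log T_{j+1}=p^{q+j+1}+O(1)$.
* For $T_{j+1}-2\le t\le T_{j+1}$: use monotonicity and the previous case at $T_{j+1}-2$.

So the lower limit is $\ge p$. At $t=T_{j+1}-2$, $\Lambda(t)\le T_{j+2}$ by Step 9, and $\log T_{j+2}/\log(T_{j+1}-2)\to p$. So it equals $p$, and Theorem B(a) is proved. $\blacksquare$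

## 5. Power maps in $\mathbb R^d$ with bounded distortion

Theorem B(a) contains Theorem A for $d=2$. For $d\ge3$ there is no $z^n$ and no $2v^n+v^{n+m}$, so two things must be replaced: the powers, and the transition between powers. On the other hand we are free to use any finite distortion. We will use $2|u|u$ in the role of $u|u|^{K-1}$, and exponents $n_j$ that grow only geometrically. The construction works for all $d\ge2$.

**Definition ($\kappa$-map).** A $\kappa$-map is a locally Lipschitz map $g$ with, for a.e. $x$, $J_g(x)>0$ and $\|Dg(x)\|\le\kappa\min_{|v|=1}|Dg(x)v|$.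

The Jacobian is the product of the $d$ singular values, so $\|Dg\|^d\le\kappa^{d-1}J_g$ a.e., and $g$ is qr. For example $u\mapsto2|u|u$ has radial and tangential stretchings $4|u|$, $2|u|$, so it is a $2$-map. If $g_i$ is a $\kappa_i$-map ($i=1,2$), then $g_1\circ g_2$ is a $\kappa_1\kappa_2$-map: by the area formula and $J_{g_2}>0$ a.e., preimages of null sets under $g_2$ are null, so the chain rule holds a.e.

**Step 1: a folding chart $Z$.** Let $Q=[0,1]^{d-1}$, $c=(\frac12,\dots,\frac12)$, $\omega=(0,\dots,0,1)\in S^{d-1}$. There is a bi-Lipschitz homeomorphism $\beta$ of $Q$ onto the closed upper hemisphere $\{x\in S^{d-1}:x_d\ge0\}$ which maps $\partial Q$ to the equator $\{x_d=0\}$ and $c$ to $\omega$. To obtain it, compose $y\mapsto2(y-c)\in[-1,1]^{d-1}$ with the bi-Lipschitz radial map $z\mapsto z|z|_\infty/|z|$ onto the closed unit ball of $\mathbb R^{d-1}$, and then with $z\mapsto(\sin(\frac\pi2|z|)\frac z{|z|},\cos(\frac\pi2|z|))$.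

Let $\sigma$ be the reflection in $\{x_d=0\}$, $\phi(u)=\operatorname{dist}(u,2\mathbb Z)$, $\Phi(y)=(\phi(y_1),\dots,\phi(y_{d-1}))\in Q$. Define $Z:\mathbb R\times\mathbb R^{d-1}\to\mathbb R^d\setminus\{0\}$ by
$$Z(t,y)=e^t\beta(\Phi(y))\ \text{ if }\textstyle\sum\lfloor y_i\rfloor\text{ is even},\qquad Z(t,y)=e^t\sigma\beta(\Phi(y))\ \text{ if odd}.$$
If some $y_i\in\mathbb Z$, then $\Phi(y)\in\partial Q$ and $\beta(\Phi(y))$ is on the equator, so both formulas agree there. Hence $Z$ is continuous, and by Lemma 8 it is locally Lipschitz. On a cell $k+Q$, $k\in\mathbb Z^{d-1}$, $\Phi$ is an isometry onto $Q$. So $Z$ maps $\mathbb R\times(k+Q)$ homeomorphically, with locally Lipschitz inverse, onto the closed upper (lower) half-space minus $0$ if $\sum k_i$ is even (odd). Also $|Z(t,y)|=e^t$, $Z(s,c)=e^s\omega$, and $Z(t,y+2k)=Z(t,y)$.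

In the plane, with $d-1=1$, $Z(t,y)=e^t(\sin\pi(y-\frac12),\cos\pi(y-\frac12))$: on $[0,1]$ this is the definition of $\beta$ (before any later change of orientation), and on $[1,2]$ the folding continues the same formula. So $Z$ is a copy of the exponential map.

**Step 2: $Z$ distorts boundedly and preserves orientation.** Writing $v=(v_t,v_y)$, on the cell $\mathbb R\times Q$ we have $|DZ(t,y)v|^2=e^{2t}(v_t^2+|D\beta(y)v_y|^2)$ a.e., since the image of $D\beta$ is tangential to the sphere. The same holds up to isometries on the other cells. So there is $L\ge1$ with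
$$L^{-1}e^t|v|\le|DZ(t,y)v|\le Le^t|v|\quad\text{a.e.}$$
On a single cell the Jacobian has constant sign a.e., because $Z$ is a locally bi-Lipschitz homeomorphism of the open cell onto a domain. Reflection of the domain in $\{y_i=m\}$, $m\in\mathbb Z$, leaves $\Phi$ unchanged and changes the parity of $\sum\lfloor y_i\rfloor$ (off integers), so it changes $Z$ to $\sigma Z$. Comparing the two sign changes, the sign of $J_Z$ is the same on neighbouring cells. Replacing $\beta$ by its composition with $y_1\mapsto1-y_1$ if necessary (which still maps $c$ to $\omega$ and $\partial Q$ to the equator), we have $J_Z>0$ a.e.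

**Step 3: multiplication by $5$ descends to $\mathbb R^d$.** We claim: if $Z(t,y)=Z(t',y')$, then $Z(5t,5y)=Z(5t',5y')$. Clearly $t=t'$. Also $\Phi(y)=\Phi(y')$: a point of the upper hemisphere equals the reflection of one only if both are the same equatorial point, and $\beta$ is injective. So $y_i'=\pm y_i+2k_i$ with integers $k_i$, hence $5y_i'=\pm5y_i+10k_i$ and $\Phi(5y)=\Phi(5y')$. If some $5y_i\in\mathbb Z$, then $\Phi(5y)\in\partial Q$ and we are done. Otherwise no $y_i$ is an integer, the point $\beta(\Phi(y))$ is not on the equator, and the parities of $\sum\lfloor y_i\rfloor$ and $\sum\lfloor y_i'\rfloor$ agree. Since $\lfloor-y_i+2k_i\rfloor\equiv\lfloor y_i\rfloor+1$ mod $2$, these parities differ by the parity of the number of minus signs, so that number is even. By the same computation for $5y,5y'$, $\sum\lfloor5y_i\rfloor\equiv\sum\lfloor5y_i'\rfloor$ mod $2$, which proves the claim.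

So $P(0)=0$, $P(Z(t,y))=Z(5t,5y)$ defines a surjective map $P:\mathbb R^d\to\mathbb R^d$ with
$$|P(x)|=|x|^5,\quad P(\lambda x)=\lambda^5P(x)\ (\lambda>0),\quad P^m(Z(t,y))=Z(5^mt,5^my).$$
Since $5^mc=c+\frac{5^m-1}2(1,\dots,1)$ and $\frac{5^m-1}2$ is even,
$$P^m(Z(t,c+\eta))=Z(5^mt,c+5^m\eta).\tag{9}$$

**Step 4: all iterates of $P$ have the same distortion bound.** On each closed half-space minus $0$, $P^m=Z\circ(5^m\cdot)\circ(Z|)^{-1}$, where $Z|$ is the restriction of $Z$ to one cell. The middle map is a similarity. So $P^m$ is continuous and locally Lipschitz off $0$, with a.e. stretchings between $5^mL^{-2}|x|^{5^m-1}$ and $5^mL^2|x|^{5^m-1}$, and $J>0$ a.e. Near $0$ the derivative is bounded a.e. A segment avoiding $0$ has a convex neighbourhood avoiding $0$, on which a locally Lipschitz map with a.e. bounded derivative is Lipschitz with that bound (by Fubini, applied to nearby parallel segments). This gives a uniform Lipschitz estimate along short segments avoiding $0$, and by continuity along all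 segments near $0$. So $P^m$ is locally Lipschitz on $\mathbb R^d$, and $P^m$ is an $L^4$-map for every $m$.

Finally note that $\overline B((0,c),\frac12)\subset\mathbb R\times Q$, so $Z$ is injective on this ball.

## 6. One transition map $H$

In the plane, the passage from one exponent to the next was made by $\frac13(2v^n+v^{n+m})$. Here we build a single map $H$ that is the identity near $0$, a multiple of $P$ near $\infty$, has a crossing of type $2|u|u$ at $\omega$, and has a zero other than $0$. At each level it will be applied after a large iterate of $P$.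

**Step 1: from the identity to $P$.** Let $\ell(r)=r$ on $[0,\frac1{50}]$, and linear from $(\frac1{50},\frac1{50})$ to $(\frac1{10},\frac12)$. Let $N=Z(\overline B((0,c),\frac1{10}))$, $\tilde P=P$ off $N$, and $\tilde P(Z((0,c)+u))=Z((0,c)+\ell(|u|)u/|u|)$ on $N$. By (9), $P(Z((0,c)+u))=Z((0,c)+5u)$, so these match on $|u|=\frac1{10}$. The radial map $u\mapsto\ell(|u|)u/|u|$ has radial stretchings $1$ or $6$ and tangential stretchings in $[1,5]$, so $\tilde P$ is a $\kappa$-map for some $\kappa$, and $\tilde P=\mathrm{id}$ near $\omega$.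

We now move the place where $\tilde P$ is the identity from $\omega$ to $0$. Let $\chi=1$ on $[0,1]$, $\chi(s)=(3-s)/2$ on $[1,3]$, $\chi=0$ on $[3,\infty)$, and $T(x)=x+\chi(|x|)\omega$. As $x\mapsto\chi(|x|)\omega$ is $\frac12$-Lipschitz, $T$ is a bi-Lipschitz homeomorphism of $\mathbb R^d$ with $J_T>0$ a.e. and stretchings in $[\frac12,\frac32]$, so $T$ and $T^{-1}$ are $3$-maps. Let $H_0=T^{-1}\circ\tilde P\circ T$.

* For $|x|\le r_0$, with some $r_0\in(0,1)$: $T(x)=x+\omega$ is close to $\omega$, so $H_0(x)=T^{-1}(x+\omega)=x$.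
* For $|x|\ge3$: $T(x)=x\notin N$ (as $|\cdot|\le e^{1/10}$ on $N$) and $|P(x)|\ge3$, so $H_0(x)=P(x)$.
* $T$ maps the ray $[0,\infty)\omega$ increasingly onto $[1,\infty)\omega$, and $\tilde P$ maps $[1,\infty)\omega$ increasingly onto itself, since $Z(s,c)=e^s\omega$ is mapped to $Z(\ell(s),c)$ or $Z(5s,c)$. So $H_0$ maps $[0,\infty)\omega$ increasingly onto itself.

Let $\rho=e/r_0$, $H_1(x)=\rho H_0(x/\rho)$, $\mu=\rho^{-4}$, $A=\log(3\rho)>1$. Then $H_1=\mathrm{id}$ on $|x|\le e$; $H_1=\mu P$ on $|x|\ge e^A$; and $|H_1(s\omega)|\ge e$ for $s\ge e$.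

**Step 2: installing the crossing.** Let $N^*=Z(\overline B((0,c),\frac12))\subset\{e^{-1/2}\le|x|\le e^{1/2}\}$. Put $H=H_1$ off $N^*$ and $H(Z((0,c)+u))=Z((0,c)+2|u|u)$ for $|u|\le\frac12$. This matches on $|u|=\frac12$, since $H_1=\mathrm{id}$ on $N^*$. As $u\mapsto2|u|u$ is a $2$-map, $H$ is a $\kappa_H$-map for some $\kappa_H<\infty$, and it has the following properties.

* (H1) $H(x)=x$ if $|x|\le e$, $x\notin N^*$; in particular $H(0)=0$.
* (H2) $H(Z((0,c)+u))=Z((0,c)+2|u|u)$ for $|u|\le\frac12$.
* (H3) $H=\mu P$ on $|x|\ge e^A$, and $\mu e^{5A}=\rho^{-4}(3\rho)^5=81e^A>e^A$.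
* (H4) There is $\varepsilon\in(0,\frac12)$ with $\varepsilon A<\frac12$ and $|H(Z(s,c+\eta))|\ge e^{1/2}$ whenever $1\le s\le A$, $|\eta|\le\varepsilon A$.
* (H5) There are $\delta\in(0,e^{-1})$ and a Lipschitz map $\psi:B(0,\delta)\to\mathbb R^d$ with $H\circ\psi=\mathrm{id}$, $e<|\psi|<e^A$, and image relatively compact in the open lower half-space.

(H1)–(H3) are clear. (H4) follows from $|H(e^s\omega)|=|H_1(e^s\omega)|\ge e$ for $s\ge1$ and uniform continuity.

**Step 3: proof of (H5), a branch of $H^{-1}$ near a second zero.** Let $e_1=(1,0,\dots,0)\in\mathbb R^{d-1}$ and $y^*=(\frac{13}{10},\frac1{10},\dots,\frac1{10})$, an interior point of the odd cell $e_1+Q$. Then $5y^*=c+6e_1$. For $|u|<\frac12$ put $\pi(Z((0,c)+u))=Z((0,y^*)+u/5)$. As $|u/5|<\frac1{10}$, the point $(0,y^*)+u/5$ lies in the interior of $\mathbb R\times(e_1+Q)$. So $\pi$ is locally Lipschitz with values in the open lower half-space, where $\tilde P=P$ (as $N$ lies in the upper one), and $P\circ\pi=\mathrm{id}$ by $2$-periodicity of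 $Z$. Let $g_0=T^{-1}\circ\pi\circ T$ near $0$; recall $T(0)=\omega$. Then $H_0\circ g_0=T^{-1}\circ\tilde P\circ\pi\circ T=\mathrm{id}$. Since $T^{-1}(v)=v-\chi(|T^{-1}(v)|)\omega$, $g_0$ has values in the open lower half-space.

Let $\psi(y)=\rho g_0(y/\rho)$; then $H_1\circ\psi=\mathrm{id}$ near $0$. Put $x^*=\psi(0)\ne0$. As $H_1(x^*)=0$, we get $|x^*|>e$ (since $H_1=\mathrm{id}$ on $|x|\le e$) and $|x^*|<e^A$ (since $|H_1|=\mu|P|\ne0$ for $|x|\ge e^A$). Now take $\delta$ small: then $\psi$ is Lipschitz on $B(0,\delta)$ with image relatively compact in the open lower half-space, and $e<|\psi|<e^A$. Since $|\psi|>e>e^{1/2}$, $\psi$ avoids $N^*$, so $H\circ\psi=H_1\circ\psi=\mathrm{id}$. $\square$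

Let $M_H=\max_{|x|\le e^A}|H|$.

## 7. Proof of Theorem A

### 7.1 The map $f$ in $\mathbb R^d$

**Step 1: parameters and definition.** Fix $q\in\mathbb N$ with $5^q\ge4A$. For $j\ge1$ let $n_j=5^{j+q}$ (so $n_j\ge20A$ and $n_{j+1}=5n_j$) and $P_j=P^{j+q}$. Then $|P_j(x)|=|x|^{n_j}$, $P_j$ is homogeneous of degree $n_j$, and $P\circ P_j=P_{j+1}$. Let $b_1\ge\max(e^{2A+4},e^2M_H,\mu^{-1})$, $b_{j+1}=\mu b_j^{n_{j+1}}$, $a_1=1$, $a_{j+1}=a_jb_j$. If $b_j\ge b_1$, then $\mu b_j\ge1$ and $b_{j+1}\ge b_j^{n_{j+1}-1}\ge b_j^2$. So $b_j$ is increasing and $b_j\to\infty$. Put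
$$h_j(x)=a_{j+1}H\big(P_j(x/a_j)\big).$$
If $|x|=a_je^\tau$, then $|P_j(x/a_j)|=e^{n_j\tau}$. Hence:

* for $|x|\le a_je^{-1/n_j}$: $h_j(x)=a_{j+1}P_j(x/a_j)$, by (H1);
* for $|x|\ge a_je^{A/n_j}$: $h_j(x)=a_{j+1}\mu P_{j+1}(x/a_j)=a_{j+1}\mu b_j^{n_{j+1}}P_{j+1}(x/a_{j+1})=a_{j+2}P_{j+1}(x/a_{j+1})$, by (H3).

So $h_j=h_{j+1}$ on $a_je^{A/n_j}\le|x|\le a_{j+1}e^{-1/n_{j+1}}$, a shell which contains $|x|=\sqrt{a_ja_{j+1}}$ in its interior as $b_j\ge e^{2A+4}$. Define $f=h_1$ for $|x|\le\sqrt{a_1a_2}$ and $f=h_j$ for $\sqrt{a_{j-1}a_j}\le|x|\le\sqrt{a_ja_{j+1}}$, $j\ge2$. Then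
$$f=h_j\ \text{ on }\ a_{j-1}e^{A/n_{j-1}}\le|x|\le a_{j+1}e^{-1/n_{j+1}}\qquad(j=1:\ |x|\le a_2e^{-1/n_2}).$$
Locally $f$ is some $h_j$, and $h_j$ is $H$ composed with an $L^4$-map and similarities. So $f$ is a $\kappa_HL^4$-map, hence quasiregular. Also $f(0)=0$.

**Step 2: transcendental type.** Let $x^*=\psi(0)$, so $H(x^*)=0$ and $e<|x^*|<e^A$. As $P$ is surjective, choose $x_j$ with $P_j(x_j/a_j)=x^*$. Then $a_je^{1/n_j}<|x_j|<a_je^{A/n_j}$, so $f(x_j)=h_j(x_j)=0$ and $x_j\to\infty$. On $|x|=\sqrt{a_ja_{j+1}}$, $|f|=a_{j+1}\mu b_j^{n_{j+1}/2}\ge a_{j+1}\mu b_j\ge a_{j+1}\to\infty$. So $f$ has no limit in $\mathbb R^d\cup\{\infty\}$ at $\infty$.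

### 7.2 Shells and channels in $\mathbb R^d$

The width recursion is now $g_{j+1}\ge2n_j^2g_j^2$: apply $P_j$, which multiplies the coordinate $(\tau,\eta)$ by $n_j$, then $u\mapsto2|u|u$. It is solved, with equality, by $g_j=\frac1{50n_j^2}$. Let
$$S_j=\{a_je^{-1/n_j}\le|x|\le a_je^{A/n_j}\},\qquad B_0=\{|x|\le a_1e^{-2/n_1}\},$$
$$V_0=\{a_1e^{-2/n_1}<|x|<a_1e^{-1/n_1}\},\qquad V_j=\{a_je^{A/n_j}<|x|<a_{j+1}e^{-1/n_{j+1}}\}\ (j\ge1),$$
$$G_j=\big\{a_jZ(\tau,c+\eta):-\tfrac1{n_j}\le\tau\le\tfrac A{n_j},\ |\eta|<\tfrac12,\ \text{and}\ \big(|(\tau,\eta)|<g_j\ \text{or}\ |\eta|<\varepsilon|\tau|\big)\big\}\subset S_j,$$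
and
$$W=\mathbb R^d\setminus\Big(B_0\cup\bigcup_{j\ge1}(S_j\setminus G_j)\Big)=V_0\cup\bigcup_{j\ge1}(G_j\cup V_j).$$

**Step 3: $W$ has the right shape.** $G_j$ is relatively open in $S_j$, because $Z$ is a homeomorphism of $\mathbb R\times\operatorname{int}Q$ onto $\{x_d>0\}$. So the sets $S_j\setminus G_j$ are compact; they form a locally finite family, and $W$ is open. $G_j$ is connected: it is the image of two convex truncated cones (without apex) and a ball meeting both. (The restriction $|\eta|<\frac12$ is automatic, since $\varepsilon A/n_j<\frac12$ and $\varepsilon<\frac12$, $g_j<\frac12$; and the ball satisfies the restriction on $\tau$ since $g_j<1/n_j$.) It contains $a_jZ(-1/n_j,c)$ and $a_jZ(A/n_j,c)$, which lie in the closures of $V_{j-1}$ and $V_j$. The shells $V_j$ are connected. Hence $W$ is connected, and it is unbounded. The sets $B_0,S_1,S_2,\dots$ are separated by the shells $V_j\subset W$, so all components of $\mathbb R^d\setminus W$ are bounded.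

### 7.3 $f(W)\subset W$ in $\mathbb R^d$

**Step 4: $x\in V_0$.** Write $|x|=a_1e^\tau$. Then $|f(x)|=a_2e^{n_1\tau}$ with $n_1\tau\in(-2,-1)$, so $f(x)\in V_1$, as $b_1e^{-2}>e^A$ and $n_2>1$.

**Step 5: $x\in V_j$, $j\ge1$.** With $|x|=a_je^\tau$, $n_j\tau>A$, we have $|f(x)|=a_{j+1}\mu e^{5n_j\tau}>a_{j+1}\mu e^{5A}>a_{j+1}e^A$. Also $|f(x)|=a_{j+2}(|x|/a_{j+1})^{n_{j+1}}<a_{j+2}e^{-1}$. So $f(x)\in V_{j+1}$.

**Step 6: $x\in G_j$, near the crossing.** Write $x=a_jZ(\tau,c+\eta)$. Here $f=h_j$, and by (9) $w:=P_j(x/a_j)=Z(s,c+\eta')$ with $s=n_j\tau\in[-1,A]$, $\eta'=n_j\eta$. Let $\zeta'=(s,\eta')$, and suppose $|\zeta'|\le\frac12$. By (H2), $f(x)=a_{j+1}Z(\tau'',c+\eta'')$ with $(\tau'',\eta'')=2|\zeta'|\zeta'$ of norm $\le\frac12$. If $|(\tau,\eta)|<g_j$, then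
$$|(\tau'',\eta'')|<2n_j^2g_j^2=\tfrac1{1250n_j^2}=g_{j+1}.$$
Otherwise $|\eta|<\varepsilon|\tau|$, and since $(\tau'',\eta'')$ is a positive multiple of $(\tau,\eta)$, $|\eta''|<\varepsilon|\tau''|$. In both cases $|\eta''|<\frac12$. So if $f(x)\in S_{j+1}$, then $f(x)\in G_{j+1}$. If $f(x)\notin S_{j+1}$, then, since $a_{j+1}e^{-1/2}\le|f(x)|\le a_{j+1}e^{1/2}$ and $b_j,b_{j+1}\ge e^{2A+4}$, $f(x)\in V_j\cup V_{j+1}$.

**Step 7: $x\in G_j$, away from the crossing.** With the notation of Step 6 suppose $|\zeta'|>\frac12$. Then $|(\tau,\eta)|>\frac1{2n_j}>g_j$, so $x$ is in the cone part: $|\eta'|<\varepsilon|s|<\frac12|s|$. If $|s|\le\frac14$ we would have $|\zeta'|<\frac38$, so $|s|>\frac14$.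

*$-1\le s\le1$.* Here $|\eta'|<\varepsilon<\frac12$, so $c+\eta'\in Q$, and $w\notin N^*$ because $Z$ is injective on $\mathbb R\times Q$ and $|\zeta'|>\frac12$. Since $|w|\le e$, (H1) gives $H(w)=w$ and $|f(x)|=a_{j+1}e^s$ with $\frac14<|s|\le1$. As $1/n_{j+1}\le A/n_{j+1}\le\frac1{20}<\frac14$ and $b_j,b_{j+1}\ge e^{2A+4}$, $f(x)\in V_j$ (if $s<0$) or $f(x)\in V_{j+1}$ (if $s>0$).

*$1\le s\le A$.* Here $|\eta'|<\varepsilon A$, so $e^{1/2}\le|H(w)|\le M_H$ by (H4). Since $A/n_{j+1}<\frac12$ and $M_H\le b_{j+1}e^{-2}$, we have $a_{j+1}e^{A/n_{j+1}}<|f(x)|\le a_{j+2}e^{-2}$ and $f(x)\in V_{j+1}$.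

Hence $f(W)\subset W$.

### 7.4 $J(f)\ne\emptyset$ in $\mathbb R^d$, and the end of the proof

**Step 8: inverse branches of $f$.** We apply Lemma 7. Let $Z_-=Z|_{\mathbb R\times(e_1+Q)}$, a homeomorphism onto the closed lower half-space minus $0$, and $\theta_j(x)=Z(n_j^{-1}Z_-^{-1}(x))$. Then $P_j\circ\theta_j=\mathrm{id}$ and $|\theta_j(x)|=|x|^{1/n_j}$. Let $\mathcal K$ be the closure of $\psi(B(0,\delta))$, a compact subset of the open lower half-space. $Z_-^{-1}$ is Lipschitz on $\mathcal K$. Multiplication by $n_j^{-1}\le1$ maps $Z_-^{-1}(\mathcal K)$ into the compact convex set $[0,A]\times[0,2]^{d-1}$, on which $Z$ is Lipschitz. So the $\theta_j$ are Lipschitz on $\mathcal K$ with a constant independent of $j$.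

Let $R_j=\delta a_{j+1}$, $r_j=a_je^A$ and $\gamma_j(y)=a_j\theta_j(\psi(y/a_{j+1}))$ for $|y|<R_j$. As $e<|\psi|<e^A$, $\gamma_j(B(0,R_j))\subset S_j\subset\overline B(0,r_j)$. There $f=h_j$, so $f(\gamma_j(y))=a_{j+1}H(\psi(y/a_{j+1}))=y$. The Lipschitz constant of $\gamma_j$ is at most $C/b_j$ with $C$ independent of $j$.

**Step 9: the spheres $|x|=R_j$.** Choose $j_1$ such that for $j\ge j_1$: $C/b_j\le\frac12$ and $\delta b_j>\max(e^A,\mu^{-1})$. Then $R_j=\delta b_ja_j>r_j$. The sphere $|x|=R_j$ lies in $V_j$ (as $\delta<e^{-1}$), and there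
$$|f|=a_{j+2}\delta^{n_{j+1}}=a_{j+1}\mu(\delta b_j)^{n_{j+1}}>a_{j+1}(\delta b_j)^{n_{j+1}-1}>a_{j+1}e^A=r_{j+1}.$$
By Lemma 7, $J(f)\ne\emptyset$.

**Step 10: the component.** $W$ is open, connected and unbounded, $f(W)\subset W$, all components of $\mathbb R^d\setminus W$ are bounded, and $\mathbb R^d\setminus W$ contains the ball $B_0$. Lemma 6 gives an unbounded hollow component $U\supset W$ of $\mathcal{QF}(f)$ with $f(U)\subset U$. All $f^m(U)$ lie in $U$, so $U$ is not wandering. This proves Theorem A and disproves the conjecture for every $d\ge2$. $\blacksquare$
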